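# Bags and varying capacities: no constant factor unless P = NP

## 1. Intervals that may not overlap: a factor 2

There are timeslots $1,\dots,T$ and a set of jobs. Each job has a bag of possible *instances*; an instance $u$ is active exactly on the slots of an interval $[s(u),e(u)]$ and has a profit $p(u)\ge 0$. In this first section we may choose at most one instance per job, and two chosen instances may never share a slot. We want a set $S$ of large profit $p(S)=\sum_{u\in S}p(u)$. A *$\varrho$-approximation* is an algorithm that always outputs a feasible $S$ with $p(S)\ge \mathrm{OPT}/\varrho$.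

**Claim A.** In this special case there is a polynomial-time 2-approximation.

*Proof.* Induct on the number of instances of positive profit. If there is none, output $\emptyset$. Otherwise drop the instances of profit $0$ and let $u$ have the smallest ending time among the rest. Say that $v$ *conflicts* with $u$ if $v\neq u$ and $v$ belongs to the job of $u$ or shares a slot with $u$. Put $p_1(v)=p(u)$ if $v=u$ or $v$ conflicts with $u$, put $p_1(v)=0$ otherwise, and let $p_2=p-p_1$.

Any feasible $O$ has $p_1(O)\le 2p(u)$. It contains at most one instance of the job of $u$. Every instance that meets $u$ starts no later than $e(u)$ and ends no earlier than $e(u)$, so it contains the slot $e(u)$; hence $O$ contains at most one of these too.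

Now $p_2(u)=0$. Keep only the instances with $p_2>0$ (fewer than before) and let $S'$ be the output on them with profit $p_2$. By induction $p_2(S')\ge\frac12p_2(O)$ for every feasible $O$, since dropping elements with $p_2\le0$ only increases $p_2(O)$. Let $S=S'\cup\{u\}$ if this is feasible and $S=S'$ otherwise. Then $S$ contains $u$ or an instance that conflicts with $u$, so $p_1(S)\ge p(u)\ge\frac12p_1(O)$. Also $p_2(S)=p_2(S')\ge\frac12 p_2(O)$. Adding, $p(S)\ge\frac12p(O)$. $\square$

The step that carries the proof is this: the instances that meet $u$ pairwise meet each other, because they all contain $e(u)$. What changes when instances may share slots?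

## 2. Varying capacities break the exchange step

**Definition (BagUFP).** Each slot $t$ has a capacity $c(t)>0$, and each instance $u$ has, besides its interval and profit, a demand $h(u)>0$. A set $S$ is feasible if it has at most one instance per job and $\sum_{u\in S:\,t\in[s(u),e(u)]}h(u)\le c(t)$ for every slot $t$. The goal is to maximize $p(S)$. We write $n$ for the total number of instances and $c_{\max},c_{\min}$ for the extreme capacities.

Section 1 is the case $c\equiv1$, $h\equiv1$. Let us run its algorithm in general, reading "conflicts" as "same job, or infeasible together". Fix $k\ge1$ and take slots $1,\dots,k+2$ with $c(i)=3^i$ for $i\le k+1$ and $c(k+2)=3^{k+1}$. Let $u_i$ ($1\le i\le k$) be active on $[i,k+2]$ with demand $3^i-3^{i-1}=2\cdot3^{i-1}$, and let $v$ be active on slot $k+1$ only, with demand $3^{k+1}-1$. All profits are $1$ and all jobs are different.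

* The $u_i$ are feasible together: at slot $i\le k$ the total demand is $\sum_{j\le i}2\cdot3^{j-1}=3^i-1$, and at the last two slots it is $3^k-1$.
* $v$ conflicts with every $u_i$: at slot $k+1$ the demand is at least $3^{k+1}-1+2$.

The instance $v$ ends first, so the algorithm takes $v$, all other residual profits become $0$, and it returns profit $1$ while $\mathrm{OPT}\ge k$. The step fails because $v$ now conflicts with many instances that are compatible with each other. Starting with a long instance does not help either. Take one slot of capacity $3$ followed by $k$ slots of capacity $9$, one instance active on all slots with demand $2$, and $k$ instances active on one slot of capacity $9$ each, with demand $8$. The first conflicts with each of the others, and the others are pairwise compatible.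

The paper "Improved Algorithms for Resource Allocation under Varying Capacity" is the source of the problem. The following is known: BagUFP has an $O(\log n)$-approximation running in time $O(n^2)$, which improves an earlier $O(\log\frac{c_{\max}}{c_{\min}})$-approximation; and under the no-bottleneck assumption $\max_uh(u)\le\min_tc(t)$ there is a 17-approximation running in time $O(n^2)$. The question asked there is for a polynomial-time algorithm for BagUFP, without that assumption, whose ratio is an absolute constant. We shall see that there is none unless P = NP.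

## 3. Statement of the hardness results

Logarithms $\log$ are to base 2.

**Theorem 1.** For every constant $\varrho\ge1$ it is NP-hard to approximate BagUFP within factor $\varrho$. This holds even when, for a constant $M=M(\varrho)$: all capacities and demands are integers at most $M$ (so $c_{\max}/c_{\min}\le M$); every job has at most $M$ instances; and all instances of a job have the same profit and the same demand. Hence, if P $\ne$ NP, no polynomial-time algorithm for BagUFP has a ratio bounded by an absolute constant.

**Theorem 2.** For $c>0$ let $f_c(n)=\max\{1,\,c\,y/\log y\}$ with $y=\log\log\log n$ if $n\ge2^{2^{16}}$ (that is, $y\ge4$), and $f_c(n)=1$ for smaller $n$. There is an absolute $c>0$ such that, if BagUFP has a polynomial-time algorithm with ratio $f_c(n)$, then $\mathrm{NP}\subseteq\mathrm{DTIME}(n^{O(\log n)})$.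

**Corollary 3.** Let $r^*(\rho)$ be the infimum of ratios achievable in polynomial time on instances with $c_{\max}/c_{\min}\le\rho$. Then $r^*(\rho)=O(1+\log\rho)$, and if P $\neq$ NP, $r^*(\rho)\to\infty$ as $\rho\to\infty$.

One external result is used: the PCP theorem (Arora–Lund–Motwani–Sudan–Szegedy; Arora–Safra) with parallel repetition (Raz), in label-cover form.

**Definition (label cover).** An instance is a bipartite multigraph $(U,V,E)$ without isolated vertices, finite alphabets $\Sigma_U,\Sigma_V$, and maps $\pi_\epsilon:\Sigma_U\to\Sigma_V$ for $\epsilon\in E$. A labeling $A$ satisfies $\epsilon=(u,v)$ if $\pi_\epsilon(A(u))=A(v)$. Let $\mathrm{val}$ be the largest fraction of edges that a labeling satisfies.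

**Fact (LC).** There are absolute constants $\gamma,A_0>0$ such that for every integer $\ell\ge1$, a 3CNF $\varphi$ of size $n_0\ge2$ can be mapped in time $n_0^{A_0\ell}$ to a label cover instance with $|U|,|V|,|E|\le n_0^{A_0\ell}$ and alphabets of sizes in $[2,2^{A_0\ell}]$ depending only on $\ell$, such that $\mathrm{val}=1$ if $\varphi$ is satisfiable and $\mathrm{val}\le2^{-\gamma\ell}$ otherwise.

A small example, to which we return in Section 6: $U=\{1,2\}$, $V=\{v\}$, one edge $\epsilon^1$ from $1$ to $v$ and one edge $\epsilon^2$ from $2$ to $v$, $\Sigma_U=\{a,b\}$, $\Sigma_V=\{0,1\}$, with $\pi_{\epsilon^1}(a)=0$, $\pi_{\epsilon^1}(b)=1$, and $\pi_{\epsilon^2}(a)=\pi_{\epsilon^2}(b)=1$. The labeling $1\mapsto b$, $2\mapsto a$, $v\mapsto1$ satisfies both edges.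

## 4. Geometric capacities encode paths in a tree

The examples of Section 2 suggest capacities that are powers of $3$. They hide a clean combinatorial problem.

**Definition (TREE).** The input is a rooted tree and a set of instances. Each instance $v$ has a *base* node $b_v$ (distinct instances have distinct bases), a *top* $t_v$ that is $b_v$ or an ancestor of it, a profit, and a job. Write $[b_v,t_v]$ for the node set of the tree path. A set $A$ is *feasible* if it has at most one instance per job and there are no $u\ne v$ in $A$ with $b_u\in[b_v,t_v]$.

So a chosen instance forbids all other bases on its path, but paths themselves may overlap. In a chain of nodes $x_1,\dots,x_{k+1}$ (root $x_1$), let $u_i$ ($i\le k$) have base and top $x_i$, and let $v$ have base $x_{k+1}$ and top $x_1$: the $u_i$ are compatible with each other and all are forbidden by $v$. This is the first example of Section 2, up to its last slot.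

**Lemma 1.** A TREE instance on a tree with $k$ nodes and depth $\Delta$ can be transformed, in time polynomial in its size and $\Delta$, into a BagUFP instance with $k$ timeslots, the same instances, jobs, profits and feasible sets, and integer capacities $3^{\mathrm{dep}+1}$, where $\mathrm{dep}$ ranges over node depths (root: depth 0).

*Proof.* The timeslots are the nodes in preorder, and the slot of $a$ has capacity $3^{\mathrm{dep}(a)+1}$. Instance $v$ is active exactly on the subtree of $b_v$, which is an interval in preorder, with demand $h_v=3^{\mathrm{dep}(b_v)+1}-3^{\mathrm{dep}(t_v)}>0$.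

**Step 1: TREE-feasible sets satisfy the capacities.** Let $A$ be TREE-feasible and $x$ a slot at which some instance of $A$ is active. The active instances have distinct bases on the path from the root to $x$; call them $b_1,\dots,b_s$ from top to bottom, with tops $t_1,\dots,t_s$. The node $b_i$ is a proper ancestor of $b_{i+1}$ and is not in $[b_{i+1},t_{i+1}]$, so it lies strictly above $t_{i+1}$, and $\mathrm{dep}(t_{i+1})\ge\mathrm{dep}(b_i)+1$. In $\sum_i\big(3^{\mathrm{dep}(b_i)+1}-3^{\mathrm{dep}(t_i)}\big)$ each term $3^{\mathrm{dep}(b_i)+1}$ with $i<s$ is therefore at most the subtracted term $3^{\mathrm{dep}(t_{i+1})}$. The total is at most $3^{\mathrm{dep}(b_s)+1}-3^{\mathrm{dep}(t_1)}<3^{\mathrm{dep}(x)+1}$.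

**Step 2: a TREE conflict violates a capacity.** Let $b_u\in[b_v,t_v]$ with $u\ne v$. Bases are distinct, so $b_u$ is a proper ancestor of $b_v$, and $\mathrm{dep}(t_v)\le\mathrm{dep}(b_u)$. Both instances are active at slot $b_v$. Since $\mathrm{dep}(t_u)\le \mathrm{dep}(b_u)$, $h_u\ge3^{\mathrm{dep}(b_u)+1}-3^{\mathrm{dep}(b_u)}=2\cdot3^{\mathrm{dep}(b_u)}>3^{\mathrm{dep}(t_v)}$. So $h_u+h_v>3^{\mathrm{dep}(b_v)+1}$, the capacity there. $\square$

It suffices to show hardness of TREE on trees of bounded depth. Without bags, TREE is easy, and it is useful to see why.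

**Claim B.** If every job has a single instance, TREE is solved exactly in polynomial time.

*Proof.* For a node $x$ and $0\le k\le\mathrm{dep}(x)$ let $F(x,k)$ be the largest profit of a feasible set of instances with bases in the subtree of $x$ and tops of depth at least $k$. If no instance with base $x$ is used, the bases lie in the subtrees of the children $y$ of $x$. A path contains only ancestors of its base, so sets from different children never conflict, and we get $\sum_yF(y,k)$. If the instance $v$ with base $x$ is used (it must exist and have top of depth $\ge k$), the others must not pass through $x$, so their tops have depth at least $\mathrm{dep}(x)+1$, and $[x,t_v]$ contains no base below $x$; we get $p(v)+\sum_yF(y,\mathrm{dep}(x)+1)$. Take the larger value, from the leaves up; the answer is $F(\mathrm{root},0)$. $\square$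

With bags, the sum over the children is wrong: two subtrees may both want to use the same job. This is the point where the dynamic program stops, and the reduction uses exactly this: a job will have instances in many far-apart branches, and choosing a good branch for every job at once will be as hard as label cover.

## 5. A trunk with branches, and the price of blocking

Here is the mechanism in a toy form. Let $X$ be a finite set with a probability measure $\rho$ and let $r\geq 2$. A tree consists of a *trunk*, a path of $r$ nodes, and below it, for each $c\in X$, a *branch*, a path of $r^2$ nodes. A random traveler walks down the trunk and enters branch $c$ with probability $\rho(c)$. A job is a set $e_\tau\subseteq X$ (chosen at random according to some law, its probability being its profit) and has one instance for each $c\in e_\tau$: its base hangs below the end of branch $c$ and its top is the start of the trunk. Serving $\tau$ through $c$ *blocks* the trunk and branch $c$. If $S$ is the set of blocked branches and $x=r\rho(S)$, the traveler meets on average $r+r^2\rho(S)=r(1+x)$ blocked nodes.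

*Good case.* Some $S$ with $\rho(S)=1/r$ meets every $e_\tau$. Then $x=1$, all jobs are served, and the price is $2r$ blocked nodes for one unit of profit.

*Bad case.* Suppose that no $S$ does better than chance, and meets at most a $1-e^{-x}$ fraction of the $e_\tau$. The price per unit of profit is at least $r\cdot\frac{1+x}{1-e^{-x}}$. The derivative vanishes where $1-e^{-x}=(1+x)e^{-x}$, that is, $e^x=2+x$. This has one positive solution $x^*$, as $e^x-2-x$ is convex and negative at $0$; since $e^{1.1}<3.1$ and $e^{1.2}>3.2$, $1.1<x^*<1.2$. The minimum is $\frac{1+x^*}{1-e^{-x^*}}=\frac{e^{x^*}-1}{1-e^{-x^*}}=e^{x^*}>3$. So the price is more than $3r$.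

To enlarge the factor, replace each branch by a whole structure of trunk and branches, to depth $D$, with trunks growing by the factor $r$ at each depth. In the good case each depth adds the same amount, so the price is $D+1$ in units of the first trunk. In the bad case, if the substructures have price $a$, the new price is at least $\min_x\frac{1+ax}{1-e^{-x}}$. At the minimum $a(1-e^{-x})=(1+ax)e^{-x}$, so the value is $ae^x$ with $e^x=1+x+1/a$; for large $a$ this makes $x\approx\sqrt{2/a}$ and the value about $a+\sqrt{2a}$. So each depth adds $1$ in the good case and about $\sqrt{2a}$ in the bad case. The bad price grows quadratically in $D$ and the good one linearly.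

Blocking must also hurt. With one structure nothing stops us from serving all jobs, since the blocked nodes are worth nothing. So each node of each trunk is replaced by a smaller copy of the whole structure, with its own jobs, and so on for $L$ levels. If a fraction $\alpha$ of the lower levels is lost for each unit of profit at the upper ones, the total is about $1/\alpha$. The proof has three parts: a family $e_\tau$ with this good/bad alternative (Section 6), the recursion for prices with error terms (Section 7), and the nested construction (Sections 8 to 11). There is one leak: a structure whose root is blocked can still use bases away from the blocked nodes. Section 11 shows that this gains at most $1$ in total.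

## 6. A hidden transversal of density $1/r$ from label cover

Fix a label cover instance, put $r=|\Sigma_U|\ge2$, and let $m\ge2$ be an integer. Let $X=U\times\Sigma_U$ with the probability measure $\rho(u,a)=\frac{\deg(u)}{|E|\,r}>0$.

**Definition (tuple).** A random tuple $\tau=(v,\epsilon_1,\dots,\epsilon_m,z)$ is chosen as follows: $v\in V$ with probability $\deg(v)/|E|$; $\epsilon_1,\dots,\epsilon_m$ independent uniform edges at $v$, with $U$-endpoints $u_1,\dots,u_m$; and $z\in[m]^{\Sigma_V}$ uniform and independent of the rest. Set
$$e_\tau=\{(u_i,a): i\in[m],\ a\in\Sigma_U,\ z(\pi_{\epsilon_i}(a))=i\}\subseteq X,\qquad |e_\tau|\le mr,$$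
and $q(c)=\Pr_\tau[c\in e_\tau]$. Each $\epsilon_i$ is uniform in $E$.

In words, $z$ hands every $V$-label to one of the $m$ neighbors, and neighbor $i$ contributes those of its labels that project to something handed to $i$. In the example of Section 3 with $m=2$, $\epsilon_1=\epsilon^1$, $\epsilon_2=\epsilon^2$, the sets $e_\tau$ for $(z(0),z(1))=(1,1),(1,2),(2,1),(2,2)$ are $\{(1,a),(1,b)\}$, $\{(1,a),(2,a),(2,b)\}$, $\{(1,b)\}$, $\{(2,a),(2,b)\}$. The set $\{(1,b),(2,a)\}$ of the satisfying labeling meets all four. The inconsistent set $\{(1,a),(2,a)\}$ misses the third, that is, with probability $\frac14=(1-\frac12)^2$.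

**(P1)** For all $c=(u,a)\in X$, $0<q(c)\le r\rho(c)$. Indeed $q(c)\le\sum_i\Pr[u_i=u]\cdot\frac1m=\deg(u)/|E|=r\rho(c)$. For positivity: $u$ is not isolated, so with positive probability $\epsilon_1$ is an edge at $u$ and $z\equiv1$.

**(Completeness)** If $\mathrm{val}=1$ with satisfying labeling $A$, let $S=\{(u,A(u)):u\in U\}$. Then $\rho(S)=\sum_u\frac{\deg u}{|E|r}=\frac1r$, and $e_\tau\cap S\neq\emptyset$ for every $\tau$: with $i=z(A(v))$ we have $z(\pi_{\epsilon_i}(A(u_i)))=z(A(v))=i$, so $(u_i,A(u_i))\in e_\tau$.

In the nested construction a branch will be served partly, so soundness is needed for functions $f:X\to[0,1]$ in place of sets. Let $x_f=r\sum_c\rho(c)f(c)$ and $H(f)=\mathbb E_\tau\big[1-\prod_{c\in e_\tau}(1-f(c))\big]$.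

**Lemma 2.** Let $0<\theta\le1$, $m=\lceil2/\theta\rceil$, $\Lambda=\lceil2m/\theta\rceil$, and $\mathrm{val}\le\delta:=\theta/(m^2\Lambda^2)$. Then $H(f)\le1-e^{-x_f}+\theta(1+x_f)$ for all $f:X\to[0,1]$.

*Proof.*

**Step 1: sets, assuming that the projected label sets do not meet.** Let $f=1_S$, $S_u=\{a:(u,a)\in S\}$, and $x_S=r\rho(S)=\sum_u\frac{\deg u}{|E|}|S_u|$. Given $v$ and the $\epsilon_i$, put $B_i=\pi_{\epsilon_i}(S_{u_i})$. Then $e_\tau\cap S=\emptyset$ iff $z(y)\ne i$ for all $i$ and all $y\in B_i$. If the $B_i$ are pairwise disjoint, these are conditions on different coordinates of $z$, and the probability is $(1-\frac1m)^{\sum_i|B_i|}\ge(1-\frac1m)^{\sum_i|S_{u_i}|}$. Since $\mathbb E\sum_i|S_{u_i}|=mx_S$ and $t\mapsto(1-\frac1m)^t$ is convex with values at most $1$ for $t\ge 0$, Jensen gives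
$$\Pr[e_\tau\cap S=\emptyset]\ \ge\ (1-\tfrac1m)^{mx_S}-\Pr[\text{the }B_i\text{ are not pairwise disjoint}].$$

**Step 2: the projected sets rarely meet.** The last probability is at most
$$\sum_i\Pr[|S_{u_i}|>\Lambda]+\sum_{i<j}\Pr[|S_{u_i}|,|S_{u_j}|\le\Lambda,\ B_i\cap B_j\ne\emptyset].$$
The first sum is at most $mx_S/\Lambda$ by Markov. For the second, take a random labeling. Each $u$ takes a uniform element of $S_u$ if $1\le|S_u|\le\Lambda$, and an arbitrary label otherwise. Each $v$ picks a uniform edge $\epsilon'=(u',v)$ at $v$ and, independently of everything else, a uniform element of $S_{u'}$ (if $1\le|S_{u'}|\le\Lambda$; an arbitrary element of $\Sigma_U$ otherwise), and takes its image under $\pi_{\epsilon'}$. For a uniform edge $\epsilon=(u,v)$ the pair $(\epsilon,\epsilon')$ is distributed like $(\epsilon_i,\epsilon_j)$. If $|S_u|,|S_{u'}|\le\Lambda$ and $\pi_\epsilon(S_u)\cap\pi_{\epsilon'}(S_{u'})\ne\emptyset$, there are $a\in S_u$ and $a'\in S_{u'}$ with $\pi_\epsilon(a)=\pi_{\epsilon'}(a')$. The picks of $u$ and $v$ are independent (even if $u=u'$, since $v$ makes its own pick), so with conditional probability at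 least $\Lambda^{-2}$ they are $a$ and $a'$, and then $\epsilon$ is satisfied. The expected satisfied fraction is at most $\mathrm{val}\le\delta$, so each term of the second sum is at most $\Lambda^2\delta$. There are at most $m^2/2$ pairs, so
$$\Pr[e_\tau\cap S\neq\emptyset]\le1-(1-\tfrac1m)^{mx_S}+\tfrac m\Lambda x_S+\tfrac{m^2}2\Lambda^2\delta .$$

**Step 3: from sets to functions.** For general $f$ let $S$ contain each $c$ independently with probability $f(c)$. Then $H(f)=\mathbb E_S\Pr_\tau[e_\tau\cap S\ne\emptyset]$ and $\mathbb E\,x_S=x_f$. The right side above is concave in $x_S$, so by Jensen the bound holds for $H(f)$ with $x_f=:x$ in place of $x_S$.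

**Step 4: collecting errors.** We have $m\ln\frac1{1-1/m}=\sum_{k\ge1}\frac1{k\,m^{k-1}}\le1+\frac12\sum_{k\ge1}m^{-k}=1+\frac1{2(m-1)}\le1+\frac1m$. So $1-(1-\frac1m)^{mx}\le1-e^{-x-x/m}\le1-e^{-x}+\frac xm$. Since $\frac1m\le\frac\theta2$, $\frac m\Lambda\le\frac\theta2$ and $\frac{m^2}2\Lambda^2\delta=\frac\theta2$, the errors sum to at most $\frac\theta2x+\frac\theta2x+\frac\theta2\le\theta(1+x)$. $\square$

## 7. The price recursion $a\mapsto a+\sqrt a$

This section makes the recursion of Section 5 rigorous, with room for the error $\theta(1+x)$.

**Lemma 3.** Let $a\ge1$, $a'=a+\sqrt a$, $\theta\ge0$, $a'\theta\le\frac18$. Then $1+ax\ge a'\big(1-e^{-x}+\theta(1+x)\big)$ for all $x\ge0$.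

*Proof.* Since $a'\theta(1+x)\le\frac18+\frac x8$, with $\tilde a=a-\frac18\ge\frac78a$ it suffices that $a'(1-e^{-x})-\tilde ax\le\frac78$. The left side is concave in $x$ and maximal at $e^{-x}=\tilde a/a'$, with value $a'-\tilde a-\tilde a\ln(a'/\tilde a)=\tilde a(\kappa-\ln(1+\kappa))\le\tilde a\kappa^2/2$, where $\kappa=a'/\tilde a-1=(\sqrt a+\frac18)/\tilde a\le\frac98\sqrt a/\tilde a$. So it is at most $\frac{81}{64}\cdot\frac a{2\tilde a}\le\frac{81}{64}\cdot\frac47=\frac{81}{112}<\frac{98}{112}=\frac78$. $\square$

Define $a_0=1$ and $a_{d+1}=a_d+\sqrt{a_d}$. For $a\ge1$ we have $(\sqrt a+\frac25)^2=a+\frac45\sqrt a+\frac4{25}\le a+\sqrt a\le(\sqrt a+\frac12)^2$, so $\sqrt{a_d}$ grows by between $\frac25$ and $\frac12$ at each step, and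
$$(1+\tfrac{2D}5)^2\le a_D\le(1+\tfrac D2)^2.\tag{1}$$

## 8. Cells inside cells

**Parameters.** Let $D\ge1$ be an integer; $\theta=\frac1{8(1+D/2)^2}$, so that $a_d\theta\le\frac18$ for $d\le D$; $m,\Lambda,\delta$ as in Lemma 2; $\ell=\lceil\gamma^{-1}\log(1/\delta)\rceil$. Apply (LC) with this $\ell$ to a 3CNF $\varphi$, and let $r=|\Sigma_U|$. If $\varphi$ is unsatisfiable, $\mathrm{val}\le2^{-\gamma\ell}\le\delta$. Put
$$R=\sum_{d=0}^Dr^d,\quad N_d=r^{D+d},\quad N=\sum_{d=0}^DN_d=N_0R,\quad\alpha=\frac{D+1}R\le1,\quad L=\lceil1/\alpha\rceil\le R .$$
All of these depend only on $D$, and $N_0=r^D$.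

**Definition (measured tree).** A rooted tree whose leaves are called *exits*, with a random root-to-exit path given by positive transition probabilities; $\mu$ denotes the resulting measure on exits. *Series composition* attaches to each exit of the first tree, by an edge, the root of a fresh copy of the second.

**Definition (cells).** A *level-0 cell* is a single node (an *atom*), both root and exit. For $j\ge1$, the level-$j$ cell is built from level-$(j-1)$ cells as follows. Let the *corridor* $W_d$ be the series composition of $N_d$ level-$(j-1)$ cells. For $d=D,D-1,\dots,0$ define a measured tree $Y_d$ and a finite probability space of *groups* of $Y_d$; each group $g$ has a set $\mathrm{Leaves}(g)$ of exits of $Y_d$.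

* $Y_D=W_D$. A group is an exit $\omega$ of $W_D$, with probability $\mu(\omega)$ and $\mathrm{Leaves}=\{\omega\}$.
* For $d<D$, $Y_d$ is $W_d$ with, at each exit $\omega$ and for each $c\in X$, a copy $Y_{d+1}^{\omega,c}$ of $Y_{d+1}$ attached by an edge; from $\omega$ the path enters $Y_{d+1}^{\omega,c}$ with probability $\rho(c)$. A group is $(\omega,\tau,(g_c)_{c\in e_\tau})$ with $\omega\sim\mu$, $\tau$ an independent random tuple, and independent random groups $g_c$ of $Y_{d+1}^{\omega,c}$. Its leaf set is $\bigcup_{c\in e_\tau}\mathrm{Leaves}(g_c)$.

Let $P(g)$ be the probability of a group $g$ of $Y_0$. The level-$j$ cell is $Y_0$ with, below each exit $\lambda$ of $Y_0$ and for each group $g$ with $\lambda\in\mathrm{Leaves}(g)$, a new child $b_{\lambda,g}$ (a *port*). From $\lambda$ the path moves to $b_{\lambda,g}$ with probability $P(g)/W_\lambda$, where $W_\lambda=\sum_{g:\lambda\in\mathrm{Leaves}(g)}P(g)$. The ports are the exits of the cell.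

Only tuples of positive probability are used. The set $e_\tau$ may be empty (not when $\mathrm{val}=1$); then the group has no leaves and no ports, which does no harm.

*Smallest example: $D=1$, level 1.* $W_0$ is a path of $r$ atoms and $W_1$ is a path of $r^2$ atoms, so $Y_0$ is the trunk with branches of Section 5. A group is just a tuple $\tau$, its leaves are the ends of the branches $c\in e_\tau$, and the port $b_{c,\tau}$ hangs below the end of branch $c$. Here $W_\lambda=q(c)$ and $\mu(\lambda)=\rho(c)$ for the end $\lambda$ of branch $c$. At level 2 each atom is replaced by such a cell. A corridor is then itself a branching tree, and a set of branches hangs at each of its exits.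

**Formula for $W_\lambda$.** Let the exit $\lambda$ of $Y_0$ be reached through choices $c_1,\dots,c_D\in X$. Then
$$W_\lambda=\mu(\lambda)\prod_{i=1}^D\frac{q(c_i)}{\rho(c_i)},\qquad\text{so}\quad0<W_\lambda\le r^D\mu(\lambda).\tag{2}$$
We show by downward induction on $d$ that for an exit $\lambda$ of $Y_d$ reached through $c_{d+1},\dots,c_D$, $\Pr_g[\lambda\in\mathrm{Leaves}(g)]=\mu(\lambda)\prod_{i>d}q(c_i)/\rho(c_i)$. For $d=D$ this is the definition. For $d<D$ let $\lambda$ lie in $Y_{d+1}^{\omega,c}$ and have measure $\mu'(\lambda)$ there. Then $\lambda\in\mathrm{Leaves}(g)$ iff $g$ uses the exit $\omega$, $c\in e_\tau$, and $\lambda\in\mathrm{Leaves}(g_c)$; the probability is $\mu(\omega)\,q(c)\Pr_{g_c}[\lambda\in\mathrm{Leaves}(g_c)]$, while $\mu(\lambda)=\mu(\omega)\rho(c)\mu'(\lambda)$. This gives the formula, and the inequalities follow from (P1). In particular each $\lambda$ has at least one port.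

**The tree.** $\mathcal T$ is the level-$L$ cell and $\xi$ its random root-to-exit path. A *cell* now means a copy occurring in $\mathcal T$. Attaching and composing add edges but no nodes. So the node set of a cell $C$ of level $j\ge1$ is the disjoint union of its ports and of the node sets of the level-$(j-1)$ cells in its corridors, its *direct subcells*. Every cell other than $\mathcal T$ is a direct subcell of exactly one cell. Write $C'\subseteq C$ if $C'$ is $C$ or is reached from $C$ by passing repeatedly to direct subcells; strict containment makes the node set strictly smaller, because ports are lost. The following facts will be used all the time.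

* **(S1)** *Two distinct cells are strictly nested or node-disjoint.* Take the smallest cell containing both. If it is neither of them, they lie in different direct subcells of it, which are disjoint.
* **(S2)** *If a port $b$ of $C$ is a node of a cell $C'$, then $C\subseteq C'$.* They share a node, so by (S1) otherwise $C'\subsetneq C$; then $C'$ lies in a direct subcell of $C$, which contains no port of $C$.
* **(S3)** *Nodes outside $C$ are attached below $C$ only at exits of $C$, and $C$ is a connected subtree with root $\mathrm{root}(C)$.* This is how series composition, branching and ports are defined. Hence if $\xi$ meets $C$, then $\xi\cap C$ is a contiguous segment from $\mathrm{root}(C)$ to an exit of $C$, and given that $\xi$ visits $C$, this segment is distributed according to $C$'s own measure. Every ancestor of a node of $C$ that is not above $\mathrm{root}(C)$ lies in $C$.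
* **(S4)** *A path through a level-$j$ cell meets exactly $\sum_dN_d=N$ direct subcells, hence exactly $N^{j-i}$ level-$i$ cells. All exits of a cell have the same depth.* The second statement follows by induction on the level: the path consists of $N$ segments through direct subcells, each of the same length, and one port.

Put, for $C$ of level $j$,
$$w(C)=\Pr[\xi\text{ visits }C]\cdot N^{-(L-j)},\qquad\text{so}\quad\sum_{C\text{ of level }j}w(C)=1\ \text{ for each }j,\tag{3}$$
because $\xi$ visits exactly $N^{L-j}$ cells of level $j$.

**Instances.** For each cell $C$ of level $j\ge1$ and each port $b_{\lambda,g}$ of $C$ there is one instance (an *instance of $C$*) with base $b_{\lambda,g}$, top $\mathrm{root}(C)$, job $(C,g)$, and profit $w(C)P(g)$. By (S2) a node is a port of at most one cell, so each base carries exactly one instance. Since $|\mathrm{Leaves}(g)|\le(mr)^D$, each job has at most $(mr)^D$ instances. Instances of one job have the same profit and, by (S4) and the formula for $h_v$ in Lemma 1, the same demand.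

For feasible $A$ let $h(C)\in[0,1]$ be the total $P$-weight of the groups $g$ such that $A$ contains an instance of job $(C,g)$. Since $A$ has at most one instance per job,
$$p(A)=\sum_Cw(C)h(C),\tag{4}$$
the sum being over cells of level at least $1$.

By (3) each level contributes at most $1$ to (4). This is why several levels are needed for a large optimum.

**(P2)** *Given that $\xi$ visits $C$, it exits $C$ through a base chosen by $A$ with probability at least $r^{-D}h(C)$.* Each group $g$ hit by $A$ has a chosen port $b_{\lambda,g}$, whose probability is $\mu(\lambda)P(g)/W_\lambda\ge r^{-D}P(g)$ by (2). Ports of different groups are different, so the probabilities add.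

## 9. Size and bit lengths of the reduction

This section checks that for constant $D$ the reduction is polynomial, with bounds explicit enough for Theorem 2.

**Step 1: number of nodes.** Let $E_j=\log(\#\text{exits of a level-}j\text{ cell})$, so $E_0=0$, and let $\Lambda_0=\log\max(|X|,\#\tau)$, where the number of tuples satisfies $\#\tau\le|V||E|^mm^{|\Sigma_V|}$. Fix $j\ge1$ and let $\Gamma_d$ be the number of groups of $Y_d$. The corridor $W_d$ has $2^{N_dE_{j-1}}$ exits. So $\log\Gamma_D=N_DE_{j-1}$, and a group of $Y_d$ consists of an exit, a tuple and at most $mr$ groups of copies of $Y_{d+1}$: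
$$\log\Gamma_d\le N_dE_{j-1}+\Lambda_0+mr\log\Gamma_{d+1}.$$
Iterating, $\log\Gamma_0\le(mr)^D\big(NE_{j-1}+(D+1)\Lambda_0\big)$. The tree $Y_0$ has $|X|^D2^{NE_{j-1}}$ exits, each with at most $\Gamma_0$ ports, so $E_j\le D\Lambda_0+NE_{j-1}+\log\Gamma_0$. Both $\log\Gamma_0$ and $E_j$ are at most $\beta(E_{j-1}+\Lambda_0)$ with $\beta=2(mr)^D(D+1)N$. Hence $E_j\le(\beta+\dots+\beta^j)\Lambda_0\le2\beta^L\Lambda_0$, and also $\log\Gamma_0\le2\beta^L\Lambda_0$, at all levels. By (S4) a path through a level-$j$ cell has $N^j+N^{j-1}+\dots+1\le2N^j$ nodes. Every node lies above, or is, an exit of $\mathcal T$, so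
$$\#\text{nodes}(\mathcal T)\le2N^L\,2^{2\beta^L\Lambda_0},\qquad\text{all node depths}\le2N^L-1.\tag{5}$$

**Step 2: bit lengths.** Measure a positive rational by the bit length of numerator plus that of denominator; this is subadditive under products and quotients. Let $b\ge2$ bound the bit lengths of all $\rho(c)$, $q(c)$, $\Pr[\tau]$. We have $\Pr[\tau]=\frac{\deg v}{|E|}\deg(v)^{-m}m^{-|\Sigma_V|}$. So every $\Pr[\tau]$, and every sum $q(c)$ of such numbers, is a multiple of $1/Z$ in $[0,1]$ with $Z=|E|\,m^{|\Sigma_V|}\prod_{v\in V}\deg(v)^m$; and $\rho(c)$ is a multiple of $1/(|E|r)$. So one may take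
$$b=O\big(1+\log r+|\Sigma_V|\log m+(m|V|+1)\log|E|\big).\tag{6}$$
Let $B_j$ bound the bit lengths of exit measures of level-$j$ cells; $B_0\le b$, since the only such measure is $1$. For a group $g$ of $Y_0$ at level $j$, $P(g)$ is a product of at most $\sum_d(mr)^dN_d\le(mr)^DN$ exit measures of level-$(j-1)$ cells and at most $\sum_{d<D}(mr)^d\le D(mr)^D$ numbers $\Pr[\tau]$. By (2) the port $b_{\lambda,g}$ has measure $\mu(\lambda)P(g)/W_\lambda=P(g)\prod_i\rho(c_i)/q(c_i)$. So one may take
$$B_j\le(mr)^D(NB_{j-1}+Db)+2Db\le\beta(B_{j-1}+b),$$
hence $B_j\le\beta^jb+(\beta+\dots+\beta^j)b\le3\beta^Lb$. The same bound holds for $P(g)$ and for $\mu(\lambda)$, which is a product of $N$ exit measures of level $j-1$ and $D$ numbers $\rho(c)$. The transition probabilities are $1$, $\rho(c)$, or $P(g)/W_\lambda$; by (2) the last has bit length at most $3\beta^Lb+(3\beta^Lb+2Db)\le9\beta^Lb$. Now $\Pr[\xi\text{ visits }C]$ is a product of at most $2N^L$ of these, $P(g)$ adds at most $3\beta^Lb$, and $N^{-(L-j)}$ adds at most $2+\log N^L\le2+N^L\le4N^L\beta^Lb$. So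
$$\text{every profit has bit length at most }25N^L\beta^Lb.\tag{7}$$

**Step 3: time.** Cells, groups and leaf sets are listed level by level from their definition, and all probabilities come from the product formulas above, with $q(c)$ obtained by enumerating the tuples. So the TREE instance is computed in time polynomial in $2^{\beta^L\Lambda_0}$, $N^L$, $\beta^L$, $b$ and the size of the label cover instance. For constant $D$, the numbers $\beta,L,N,m,r,|\Sigma_V|$ are constants, and $2^{\Lambda_0}$ and $b$ are polynomial in $n_0$. Together with Lemma 1 and (5) we have, for constant $D$, a polynomial-time reduction from 3SAT instances to BagUFP instances with integer capacities and demands at most $3^{2N^L}$.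

## 10. Satisfiable formulas give profit $(1-\frac1e)\frac R{D+1}$

**Lemma 4.** If $\varphi$ is satisfiable, then $\mathrm{OPT}\ge(1-\frac1e)\frac R{D+1}$.

*Proof.* Let $S$ be the set in (Completeness): $\rho(S)=1/r$, and $S$ meets every $e_\tau$.

**Step 1: which cells are used.** In a cell of level $\ge1$, an occurrence of a corridor $W_d$ is reached through choices $c_1,\dots,c_d\in X$. Call it *in $K$* if $c_1,\dots,c_d\in S$ (the corridor with $d=0$ is in $K$). Declare $\mathcal T$ *available*. For an available $C$, its direct subcells in corridors in $K$, and all cells inside them, are *idle*; its other direct subcells are available. So idle cells are sacrificed to the instances of $C$.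

**Step 2: which instances are selected.** For each available $C$ of level $\ge1$ and each group $g$, choose $\lambda\in\mathrm{Leaves}(g)$ all of whose choices lie in $S$, and select the instance at $b_{\lambda,g}$. Such a $\lambda$ exists: for $g=(\omega,\tau,(g_c))$ choose $c\in e_\tau\cap S$ and continue in $g_c$, down to depth $D$.

**Step 3: feasibility.** There is one instance per job. Suppose $u\ne v$ are selected with $b_u\in[b_v,\mathrm{root}(C_v)]$, where $C_u,C_v$ are their cells. Then $b_u\ne b_v$ is a node of $C_v$ strictly above the leaf $b_v$ of $C_v$, so it is not a port of $C_v$. It therefore lies in a direct subcell $C'$ of $C_v$, in a corridor on the path from $\mathrm{root}(C_v)$ to $b_v$. By Step 2 that corridor is in $K$, so $C'$ and all cells inside it are idle. The port $b_u$ of $C_u$ is a node of $C'$, so $C_u\subseteq C'$ by (S2), and $C_u$ is idle: a contradiction.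

**Step 4: value.** All groups are served, so $h(C)=1$ for each available $C$ of level $\ge1$. The $w$-weight of the direct subcells of a level-$j$ cell $C$ totals $\Pr[\xi\text{ visits }C]\cdot N\cdot N^{-(L-j+1)}=w(C)$. The choices on a path through $C$ are independent with law $\rho$, so the fraction of this weight in $K$ is
$$\sum_{d=0}^D\frac{N_d}N\rho(S)^d=\sum_{d=0}^D\frac{N_dr^{-d}}N=\frac{(D+1)N_0}N=\alpha .$$
So the available weight at level $j$ is $(1-\alpha)^{L-j}$, and the profit is $\sum_{j=1}^L(1-\alpha)^{L-j}=\frac{1-(1-\alpha)^L}\alpha\ge\frac{1-e^{-\alpha L}}\alpha\ge\frac{1-1/e}\alpha$, since $\alpha L\ge1$. $\square$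

## 11. Unsatisfiable formulas give at most $\frac R{a_D}+1$

**Lemma 5.** If $\varphi$ is unsatisfiable, then $\mathrm{OPT}\le\frac R{a_D}+1$.

*Proof.* Now $\mathrm{val}\le\delta$, so Lemma 2 applies. Let $A$ be feasible. For a cell $C$ of level $\ge1$ let $Q(C)$ be the set of nodes on the paths $[b_v,\mathrm{root}(C)]$ over those $v\in A$ that are instances of $C$. This is the set blocked by $C$; it lies in $C$ and is closed under taking ancestors within $C$.

**Step 1: the price of profit.** This step shows that serving a fraction $h(C)$ of the groups of $C$ blocks many atoms.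

**Claim C.** For $C$ of level $j\ge1$, given that $\xi$ visits $C$, the expected number of atoms of $Q(C)$ on $\xi$ is at least $N^{j-1}N_0\,a_D\,h(C)$.

For an occurrence $y$ of $Y_d$ in $C$, let $h(y)$ be the probability that a random group of $y$ has a leaf in $Q(C)$, and let $M(y)$ be the expected number of atoms of $y$ in $Q(C)$ on $\xi$, given that $\xi$ enters $y$. We show
$$M(y)\ge N^{j-1}N_d\,a_{D-d}\,h(y)\tag{8}$$
by downward induction on $d$. For $d=0$ this gives the claim: if the instance at $b_{\lambda,g}$ is in $A$, then $\lambda\in\mathrm{Leaves}(g)\cap Q(C)$, so $h(C)\le h(Y_0)$.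

*Case $d=D$.* Here $h(y)=\Pr[\omega\in Q(C)]$ for the random exit $\omega$ of $y$. If $\omega\in Q(C)$, then all atoms of $y$ on the path to $\omega$ are in $Q(C)$, and there are $N_DN^{j-1}$ of them by (S4). As $a_0=1$, (8) holds.

*Case $d<D$.* For an exit $\omega$ of the corridor of $y$ put $f_\omega(c)=h(Y_{d+1}^{\omega,c})$ and $x_\omega=r\sum_c\rho(c)f_\omega(c)$. Given $\omega$ and $\tau$, the groups $g_c$ are independent, so some $g_c$ has a leaf in $Q(C)$ with probability $1-\prod_{c\in e_\tau}(1-f_\omega(c))$; hence $h(y)=\mathbb E_\omega H(f_\omega)$. If $\omega\notin Q(C)$, then no node of $y$ below $\omega$ is in $Q(C)$, so $f_\omega\equiv0$ and $H(f_\omega)=0$. If $\omega\in Q(C)$, paths through $\omega$ contain $N_dN^{j-1}$ atoms of $Q(C)$ in the corridor, and by induction the expected number of further ones is at least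
$$\sum_c\rho(c)\,N^{j-1}N_{d+1}\,a_{D-d-1}f_\omega(c)=N^{j-1}N_d\,a_{D-d-1}x_\omega,$$
as $N_{d+1}=rN_d$. The sum is at least $N^{j-1}N_d(1+a_{D-d-1}x_\omega)$. By Lemma 3 with $a=a_{D-d-1}$, $a'=a_{D-d}$ (recall $a_{D-d}\theta\le\frac18$) and Lemma 2, this is at least $N^{j-1}N_d\,a_{D-d}\,H(f_\omega)$. Averaging over $\omega$ gives (8).

Call a cell $C'$ of level $\ge1$ *type A* if $\mathrm{root}(C')\in Q(C)$ for some cell $C$ strictly containing $C'$, and *type B* otherwise.

**Step 2: type B.** These cells pay with disjoint sets of atoms. Suppose an atom lies in $Q(C_1)\cap Q(C_2)$ for distinct type-B cells. By (S1) we may assume $C_2\subsetneq C_1$. Then $\mathrm{root}(C_2)$, which lies in $C_1$ and is the atom or an ancestor of it, lies in $Q(C_1)$. This makes $C_2$ type A, a contradiction. Since $\xi$ contains $N^L$ atoms, Claim C gives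
$$\sum_{C\text{ type B}}\Pr[\xi\text{ visits }C]\,N^{j(C)-1}N_0\,a_D\,h(C)\le N^L,$$
where $j(C)$ is the level of $C$. As $\Pr[\xi\text{ visits }C]\,N^{j(C)-1}=w(C)N^{L-1}$,
$$\sum_{C\text{ type B}}w(C)h(C)\le\frac N{N_0a_D}=\frac R{a_D}.$$

**Step 3: type A.** This step bounds the leak: a cell with blocked root may still have chosen bases. Charge each type-A cell $C'$ to one cell $C\supsetneq C'$ with $\mathrm{root}(C')\in Q(C)$. Fix $C$, of level $j$. We claim that for the cells $C'$ charged to $C$, the events "$\xi$ visits $C'$ and exits it through a base chosen by $A$" are pairwise disjoint. Suppose two of them occur on the same $\xi$ for $C'\ne C''$, with chosen bases $b',b''$ (ports of $C',C''$).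

* *Nested.* Let $C''\subsetneq C'$. By (S3), $b''$ lies on $\xi$ between $\mathrm{root}(C')$ and $b'$, and $b''\ne b'$ by (S2). So $b''\in[b',\mathrm{root}(C')]$, and $\mathrm{root}(C')$ is the top of the instance at $b'$. This contradicts feasibility. The case $C'\subsetneq C''$ is symmetric.
* *Disjoint.* Say $\xi$ visits $C'$ first. By (S3), $b'\in C$ is an ancestor of $\mathrm{root}(C'')\in Q(C)$, so $b'\in Q(C)$, that is, $b'\in[b_v,\mathrm{root}(C)]$ for some $v\in A$ that is an instance of $C$. The base $b_v$ is a port of $C$ and $b'$ lies in the proper subcell $C'$, so $b'\ne b_v$. This contradicts feasibility.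

By (S1) there is no other case. All these events imply that $\xi$ visits $C$. So by (P2),
$$\sum_{C'\text{ charged to }C}\Pr[\xi\text{ visits }C']\,r^{-D}h(C')\le\Pr[\xi\text{ visits }C].$$
The level of $C'$ is at most $j-1$, so $w(C')\le\Pr[\xi\text{ visits }C']\,N^{-(L-j)-1}$. Multiplying, $\sum_{C'\text{ charged to }C}w(C')h(C')\le\frac{r^D}N\,w(C)$. Summing over all $C$ of levels $1,\dots,L$ with (3),
$$\sum_{C'\text{ type A}}w(C')h(C')\le\frac{r^DL}N=\frac LR\le1 .$$
By (4), $p(A)\le\frac R{a_D}+1$. $\square$

## 12. Constant factors, growing factors, bounded capacity ratios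

**The gap.** Since $r\ge2$, $R\ge2^{D+1}-1\ge(1+\frac D2)^2\ge a_D\ge(1+\frac{2D}5)^2$ by (1). (The second inequality is $3\ge\frac94$ for $D=1$; increasing $D$ by one more than doubles the left side and multiplies the right side by $(\frac{D+3}{D+2})^2\le\frac{16}9$.) Let
$$\Theta=\frac{2R}{(1+2D/5)^2},$$
a rational number. If $\varphi$ is unsatisfiable, Lemma 5 gives $\mathrm{OPT}\le\frac R{a_D}+1\le\frac{2R}{a_D}\le\Theta$. If $\varphi$ is satisfiable, Lemma 4 gives $\mathrm{OPT}\ge0.63\,\frac R{D+1}$, and
$$\frac{0.63\,R/(D+1)}\Theta=0.315\cdot\frac4{25}\cdot\frac{(D+\frac52)^2}{D+1}\ \ge\ 0.0504\,(D+4)\ >\ \frac D{20},\tag{9}$$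
using $(D+\frac52)^2=D^2+5D+\frac{25}4\ge(D+1)(D+4)$.

**Proof of Theorem 1.** Given $\varrho$, take $D=\lceil20\varrho\rceil$ and the polynomial-time reduction of Section 9. Suppose there is a polynomial-time $\varrho$-approximation, with output $S$. If $\varphi$ is satisfiable, $p(S)\ge\mathrm{OPT}/\varrho>\frac{D}{20\varrho}\Theta\ge\Theta$ by (9); if not, $p(S)\le\mathrm{OPT}\le\Theta$. So comparing $p(S)$ with $\Theta$ decides 3SAT in polynomial time. The structural restrictions hold with $M=\max\{3^{2N^L},(mr)^D\}$, which depends only on $D$; equality of profits and demands within a job was noted in Section 8. $\square$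

**Proof of Theorem 2.** The idea is to let $D$ grow with $n_0$. Below, $O(1)$ denotes absolute constants.

**Step 1: bounds in terms of $D\ge2$.** We have $1/\theta,m,\Lambda,1/\delta\le D^{O(1)}$, so $\ell=O(\log D)$, the alphabet sizes are at most $D^{O(1)}$, and $\log|U|,\log|V|,\log|E|=O(\log D\,\log n_0)$. Hence $\Lambda_0\le D^{O(1)}\log n_0$; $N,L,\beta\le D^{O(D)}$; $N^L,\beta^L\le2^{D^{O(D)}}$; and $b\le D^{O(1)}n_0^{O(\log D)}$ by (6). By (5) and (7) there is an absolute constant $C\ge1$ such that, with $G:=2^{D^{CD}}$,
$$\log\#\text{nodes}(\mathcal T)\le G\log n_0,\quad\text{depth}\le G,\quad\text{profit bit lengths}\le G\,n_0^{C\log D},\quad\beta^L\Lambda_0\le G\log n_0 .$$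

**Step 2: choice of $D$.** Let $y_0=\log\log\log n_0$ and $D=\lfloor y_0/(2C\log y_0)\rfloor$. For all large $n_0$ we have $2\le D\le y_0$, so $CD\log D\le CD\log y_0\le y_0/2$ and $D^{CD}\le2^{y_0/2}=\sqrt{\log\log n_0}$. Hence $G\le2^{\sqrt{\log\log n_0}}\le\log n_0$. So the number of nodes, and with it the number $n$ of instances, is at most $2^{(\log n_0)^2}$; the depth is at most $\log n_0$; the bit lengths, and the label cover size $n_0^{O(\log D)}$, are at most $2^{O((\log n_0)^2)}$. By Step 3 of Section 9 the whole reduction takes time $2^{O((\log n_0)^2)}$.

**Step 3: comparison of the ratio with the gap.** From $\log n\le(\log n_0)^2$ we get $\log\log n\le2\log\log n_0$ and $\log\log\log n\le y_0+1$. Put $c=\frac1{160C}$. As $y/\log y$ is increasing for $y\ge4$, $f_c$ is nondecreasing, and for large $n_0$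
$$f_c(n)\le\max\Big\{1,\frac{c(y_0+1)}{\log(y_0+1)}\Big\}\le\max\Big\{1,\frac{2c\,y_0}{\log y_0}\Big\}=\max\Big\{1,\frac{y_0}{80C\log y_0}\Big\}\le\frac D{20},$$
since $D\ge\frac{y_0}{2C\log y_0}-1\ge\frac{y_0}{4C\log y_0}$ and $D\ge20$ for large $n_0$.

**Step 4: conclusion.** By (9), a polynomial-time algorithm with ratio $f_c(n)$ decides, as in the proof of Theorem 1, all sufficiently large 3SAT instances in time $2^{O((\log n_0)^2)}=n_0^{O(\log n_0)}$. This class of time bounds is closed under polynomial-time reductions, so $\mathrm{NP}\subseteq\mathrm{DTIME}(n^{O(\log n)})$. $\square$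

**Proof of Corollary 3.** *Upper bound.* Append one timeslot of capacity $2c_{\max}$ in which no instance is active. Feasible sets are unchanged, and the capacity ratio becomes $2c_{\max}/c_{\min}\ge2$. The known $O(\log\frac{c_{\max}}{c_{\min}})$-approximation then gives ratio $O(1+\log\rho)$. *Lower bound.* By Theorem 1, if P $\ne$ NP, then for every $\varrho$ there is $M(\varrho)$ with $r^*(M(\varrho))\ge\varrho$. Since $r^*$ is nondecreasing, $r^*(\rho)\to\infty$. $\square$

So, assuming P $\ne$ NP, a bound on $c_{\max}/c_{\min}$ permits a constant factor, but no single constant works for all such bounds. The exact growth of the best ratio in $n$ is not determined by this argument: a gap remains between the lower bound of Theorem 2 and the upper bound $O(\log n)$.
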